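\title{Hypergraphs induced by axis-parallel boxes in dimension $k\ge 4$ need more than $\lg^{k-1}n$ colors}

\begin{abstract}
A coloring of a finite family of axis-parallel boxes in $\mathbb R^k$ is proper if every point covered by at least two boxes is covered by boxes of two different colors. Smorodinsky conjectured that $O(\lg^{k-1}n)$ colors suffice for $n$ boxes. We show that this fails for every $k\ge4$: some families of $n$ boxes need $c_k\big(\lg n/(\lg\lg n)^2\big)^{T_k}$ colors, where $T_k\ge 2k-4$ and $T_k$ grows exponentially in $k$. The construction realizes a lexicographic power of the empty-rectangle graph of a random planar point set by boxes with a common point.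
\end{abstract}

\section{Introduction}

A \emph{box} in $\mathbb R^k$ is a product $[a_1,b_1]\times\dots\times[a_k,b_k]$. A finite set $\mathcal B$ of $n$ boxes induces the hypergraph $N_{\mathcal B}$ whose vertices are the boxes and whose hyperedges are the sets $\mathcal B_p=\{B\in\mathcal B:p\in B\}$, $p\in\mathbb R^k$. A coloring of $\mathcal B$ is \emph{proper} if no hyperedge with $|\mathcal B_p|\ge2$ is monochromatic, and $\chi(N_{\mathcal B})$ is the least number of colors in a proper coloring. This is much weaker than asking intersecting boxes to receive different colors: the cubes $[-i,i]^k$, $1\le i\le n$, intersect pairwise, yet two colors suffice, one for the largest cube and one for the rest. How large can $\chi(N_{\mathcal B})$ be for fixed $k$? We write $\lg$ and $\ln$ for the binary and the natural logarithm, and $[m]=\{1,\dots,m\}$.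

For intervals, three colors suffice. Take a minimal subfamily with the same union as $\mathcal B$ and list it as $I_1,I_2,\dots$ by left endpoints. None of these intervals contains another, so the right endpoints increase as well, and if $I_i$ met $I_j$ with $j\ge i+2$, then $I_{i+1}\subseteq I_i\cup I_j$ would be redundant. Thus only consecutive intervals meet. Color the $I_i$ alternately $1$ and $2$ and all other intervals $3$. A point covered twice lies in some $I_i$, and either in an interval of color $3$ or in $I_{i\pm1}$.

For rectangles, Smorodinsky proved that $\chi(N_{\mathcal B})=O(\lg n)$. The values $\lg^0n$ and $\lg^1n$ suggest a pattern, and a halving argument seems to support it. Let $c$ be a median of the numbers $a_k$. At most $n/2$ boxes lie strictly on each side of the hyperplane $x_k=c$; color the two sides recursively from one palette and the boxes that meet the hyperplane from a new one. The result is proper, and it costs at most $1+\lg n$ times the number of colors needed for families that meet a common hyperplane. If such a family were no harder to color than its $(k-1)$-dimensional trace on the hyperplane,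 each dimension would cost one logarithm. This is the bound in the following conjecture, stated in \cite{IC}.

\begin{quote}
\textbf{Conjecture (Smorodinsky).} For every fixed $k\ge2$ there is a constant $C_k$ such that $\chi(N_{\mathcal B})\le C_k\lg^{k-1}n$ for every set $\mathcal B$ of $n\ge2$ boxes in $\mathbb R^k$.
\end{quote}

The weak point of the heuristic is that a point off the hyperplane sees only those boxes that reach out to it, so the trace does not determine the hypergraph. Halving in all $k$ directions in turn reduces the problem, at the cost of a factor $(1+\lg n)^k$, to boxes with a common point. Such families already defeat the conjecture. For $k\ge4$ put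
\[
M_k=\binom{k-3}{\lfloor k/2\rfloor-2},\qquad T_k=\max\{2k-4,\;2M_k-1\}.
\]

\begin{theorem}\label{thm:main}
For every $k\ge4$ there are $c_k>0$ and $n_k$ such that for every $n\ge n_k$ there is a set $\mathcal B$ of $n$ boxes in $\mathbb R^k$ with
\[
\chi(N_{\mathcal B})\ \ge\ c_k\left(\frac{\lg n}{(\lg\lg n)^2}\right)^{T_k}.
\]
All boxes of $\mathcal B$, apart from a set of pairwise disjoint, isolated boxes, contain a common point. The bound already follows from the hyperedges of size exactly $2$.
\end{theorem}

\begin{corollary}\label{cor:main}
For every $k\ge4$ the quotient $\chi(N_{\mathcal B})/\lg^{k-1}n$ is unbounded, so the conjecture is false for every $k\ge4$. More strongly, no bound $O(\lg^hn)$ with $h<T_k$ holds in dimension $k$. Moreover $T_k\ge M_k\ge2^{k-4}/(k-2)$.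
\end{corollary}

For $k=4$ the lower bound is $\Omega\big(\lg^4n/(\lg\lg n)^8\big)$, against the conjectured $O(\lg^3n)$. In general, the correct exponent of $\lg n$, if it exists, must grow at least exponentially in $k$. We make no claim about $k=3$.

Section~\ref{sec:orders} translates boxes with a common point into linear orders and obtains one logarithm from a planar point set. Sections~\ref{sec:two} and~\ref{sec:schemes} raise this bound to a power $T$, provided a finite combinatorial object, a scheme of length $T$, exists. Section~\ref{sec:long} constructs schemes, Section~\ref{sec:planar} constructs the point set, and Section~\ref{sec:proof} collects the estimates.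

\section{Boxes with a common point and linear orders}\label{sec:orders}

If two boxes form a hyperedge of size $2$, they must receive different colors. So let $H$ be a graph on $\mathcal B$ all of whose edges are hyperedges of $N_{\mathcal B}$. Every color class of a proper coloring is an independent set of $H$, that is, it contains no edge, and therefore
\begin{equation}\label{eq:ratio}
\chi(N_{\mathcal B})\ge n/\alpha(H),
\end{equation}
where $\alpha(H)$ is the largest size of an independent set. This is the only lower bound we use.

Suppose all boxes contain the origin. A point $p$ of the positive orthant lies in a box exactly when it lies coordinatewise below the upper corner. What matters in that orthant is therefore only how the upper endpoints are ordered in each of the $k$ directions. The negative orthant depends in the same way on the lower endpoints, which may be chosen independently of the upper ones.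

\begin{lemma}\label{lem:orders}
Let $X$ be a set of $n$ elements and let $\rho_s^\kappa\colon X\to[n]$, for $s\in[k]$ and $\kappa\in\{+,-\}$, be bijections. The boxes
\[
B_v=\prod_{s=1}^k\big[-(n+1-\rho_s^-(v)),\ n+1-\rho_s^+(v)\big],\qquad v\in X,
\]
are distinct and contain $[-1,1]^k$. Let $u\ne v$ in $X$ and $\kappa\in\{+,-\}$, and suppose that no $w\in X\setminus\{u,v\}$ satisfies
\begin{equation}\label{eq:intruder}
\rho_s^\kappa(w)\le\max\{\rho_s^\kappa(u),\rho_s^\kappa(v)\}\quad\text{for all }s\in[k].
\end{equation}
Then some point $p$ with $|p_s|\ge1$ for all $s$ lies in $B_u$ and $B_v$ and in no other box.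
\end{lemma}

\begin{proof}
The boxes are distinct because $\rho_1^+$ is injective, and they contain $[-1,1]^k$ because $n+1-\rho_s^\kappa\ge1$. Let $t_s$ be the maximum in \eqref{eq:intruder} and $p_s=\kappa\,(n+1-t_s)$, so $|p_s|\ge1$. For $\kappa=+$ all $p_s$ are positive, so only the upper endpoints matter, and $p\in B_w$ if and only if $n+1-t_s\le n+1-\rho^+_s(w)$, that is $\rho_s^+(w)\le t_s$, for all $s$. For $\kappa=-$ all $p_s$ are negative and the lower endpoints give the condition $\rho_s^-(w)\le t_s$. The condition holds for $w=u$ and $w=v$, and by assumption for no other $w$.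
\end{proof}

An element $w\notin\{u,v\}$ satisfying \eqref{eq:intruder} is an \emph{intruder} for $u,v$ in the orthant $\kappa$. We need $2k$ orders for which many pairs have no intruder in one of the two orthants. The plane supplies a first example, because a rectangle is cut out by four one-sided conditions.

Let $P\subset\mathbb R^2$ be finite, with distinct $x$-coordinates and distinct $y$-coordinates. A pair $(u,v)\in P^2$ is \emph{good} if $x(u)<x(v)$, $y(u)<y(v)$, and the rectangle $[x(u),x(v)]\times[y(u),y(v)]$ contains no point of $P$ other than $u$ and $v$. Let $G_P$ be the graph on $P$ whose edges are the good pairs.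

\begin{example}\label{ex:one}
Let $k=4$ and $X=P$. Let $\rho_1^+,\dots,\rho_4^+$ rank the points by increasing value of $-x,-y,x,y$, respectively, and choose the $\rho_s^-$ arbitrarily. For a good pair $(u,v)$ the maximum in \eqref{eq:intruder} is attained by $u$ for $s=1,2$ and by $v$ for $s=3,4$. An intruder $w$ would satisfy $-x(w)<-x(u)$, $-y(w)<-y(u)$, $x(w)<x(v)$ and $y(w)<y(v)$, so it would lie in the empty rectangle. Hence every edge of $G_P$ is a hyperedge, and $\chi\ge|P|/\alpha(G_P)$.
\end{example}

The next lemma, proved in Section~\ref{sec:planar}, makes this ratio almost logarithmic. A bound of this type for rectangles goes back to Chen, Pach, Szegedy and Tardos; we give a complete proof in the form needed.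

\begin{lemma}\label{lem:planar}
There is an absolute constant $c>0$ such that for all large $N$ there is a set $P$ with $|P|=N$ and $\alpha(G_P)<N/b$, where $b=b(N)=\lfloor c\ln N/(\ln\ln N)^2\rfloor$.
\end{lemma}

\section{Lexicographic powers and two levels in dimension four}\label{sec:two}

Example~\ref{ex:one} yields a single logarithm, far below $\lg^3n$. Products help, because the ratio in \eqref{eq:ratio} is multiplicative under the following operation. The \emph{lexicographic power} $G_P^T$ has vertex set $P^T$; distinct tuples $\mathbf u=(u_1,\dots,u_T)$ and $\mathbf v=(v_1,\dots,v_T)$ are adjacent if $u_rv_r$ is an edge of $G_P$ for the first index $r$ with $u_r\ne v_r$. We call the indices $1,\dots,T$ \emph{levels} and say that the edge is \emph{at level $r$}.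

\begin{lemma}\label{lem:alpha}
$\alpha(G_P^T)\le\alpha(G_P)^T$.
\end{lemma}

\begin{proof}
Induction on $T$; the case $T=1$ is trivial. Let $I$ be independent in $G_P^T$. The first entries of the tuples in $I$ form an independent set of $G_P$, since two adjacent first entries would give an edge at level $1$. For each fixed first entry, the remaining $(T-1)$-tuples form an independent set of $G_P^{T-1}$, since an edge between them at level $r$ would give an edge at level $r+1$. So $|I|\le\alpha(G_P)\,\alpha(G_P)^{T-1}$.
\end{proof}

If $G_P^T$ can be realized by boxes, then $n=N^T$ boxes need $b(N)^T$ colors. Passing from $n$ to $N=n^{1/T}$ changes the logarithm only by the factor $1/T$, while the exponent is multiplied by $T$. The difficulty is to realize the power without raising the dimension.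

The natural orders on $P^T$ are lexicographic ones. Let $\Sigma=\{x,-x,y,-y\}$, regarded as real functions on $P$; each is injective, since coordinates are distinct. The symbols $x,-x$ are \emph{opposite}, and so are $y,-y$. A \emph{pattern} is a map $f\colon[k]\to\Sigma$, written as a $k$-tuple; it tells each direction $s$ by which function to compare two points of $P$. Put
\[
U(f)=f^{-1}(\{-x,-y\}),\qquad V(f)=f^{-1}(\{x,y\}).
\]
For a good pair $(u,v)$, the point $u$ has the larger value of $f(s)$ for $s\in U(f)$, and $v$ has the larger value for $s\in V(f)$. Example~\ref{ex:one} uses the pattern $f=(-x,-y,x,y)$, with $U(f)=\{1,2\}$ and $V(f)=\{3,4\}$.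

Take $k=4$, $T=2$, and let $P$ consist of the points $0=(0,0)$ and $1=(1,1)$. Then $G_P$ is one edge and $G_P^2$ is the complete graph on $00,01,10,11$. Given patterns $f$ for level $1$ and $g$ for level $2$, direction $s$ ranks $\mathbf v$ by the vector $\big(f(s)(v_1),g(s)(v_2)\big)$ in lexicographic order. With $f$ as above, we compare $g=f$ with $g=(-x,x,-y,y)$. The rank vectors $(\rho_1^+,\dots,\rho_4^+)$ are
\[
\begin{array}{c|c|c}
 & g=(-x,-y,x,y) & g=(-x,x,-y,y)\\ \hline
00 & (4,4,1,1) & (4,3,2,1)\\
01 & (3,3,2,2) & (3,4,1,2)\\
10 & (2,2,3,3) & (2,1,4,3)\\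
11 & (1,1,4,4) & (1,2,3,4)
\end{array}
\]
For instance, in the second column direction $2$ uses $(-y(v_1),x(v_2))$, which gives $(0,0),(0,1),(-1,0),(-1,1)$ and the ranks $3,4,1,2$.

In the first column the pair $00,10$ has maximum $(4,4,3,3)$, and $01$ is an intruder. The reason is structural. The tuple $01$ shares its first entry with $00$, so in the directions $V(f)=\{3,4\}$ it lies below $10$ whatever its second entry is. Only the directions $U(f)=\{1,2\}$ can exclude it, and there the symbols $-x,-y$ both place $01$ below $00$. In the second column $g$ takes the opposite values $-x,x$ on $U(f)$, so a sibling that is below $00$ in direction $1$ is above it in direction $2$; and $g$ takes the opposite values $-y,y$ on $V(f)$. Now each tuple has rank $4$ in some direction, so it intrudes on no pair, and all six edges are realized. We name the property that made the difference.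

\begin{definition}
A pattern $g$ \emph{splits} a set $A\subseteq[k]$ if it takes two opposite values on $A$.
\end{definition}

If $g$ splits $A$, then no two points $w,z\in P$ satisfy $g(s)(w)<g(s)(z)$ for all $s\in A$. A pattern that is onto $\Sigma$ splits $[k]$, and a pattern that splits $A$ splits every superset of $A$.

A third level does not fit into the same orthant of $\mathbb R^4$. Indeed, let $f,g,h$ be onto, hence bijective, let $g$ split $U(f)$ and $V(f)$, and let $h$ split $U(f)$ and $U(g)$. Then $U(g)$ contains exactly one element of $U(f)$, say $U(f)=\{s,s'\}$ and $U(g)=\{s,s''\}$ with $s'\ne s''$, and $h(s')=h(s'')$ because both are opposite to $h(s)$. This contradicts injectivity. The negative orthant, however, is still unused.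

\section{Schemes and the product construction}\label{sec:schemes}

To use both orthants, we assign to each level $r$ a sign $\kappa_r$, the orthant in which the edges at level $r$ are to be witnessed. Every level still needs a pattern in both orthants, since all $2k$ orders must rank all of $P^T$. In the orthant $\kappa_r$, the pattern of level $r$ must describe a rectangle, and the patterns of the other levels must exclude intruders.

\begin{definition}
A \emph{$k$-scheme of length $T$} consists of patterns $g_r^+,g_r^-\colon[k]\to\Sigma$ and signs $\kappa_r\in\{+,-\}$, $1\le r\le T$, such that for every $r$: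
\begin{itemize}
\item[(S1)] $g_r^{\kappa_r}$ is onto $\Sigma$;
\item[(S2)] if $j<r$, then $g_j^{\kappa_r}$ splits $[k]$;
\item[(S3)] if $j>r$, then $g_j^{\kappa_r}$ splits both $U(g_r^{\kappa_r})$ and $V(g_r^{\kappa_r})$.
\end{itemize}
\end{definition}

Condition (S1) requires $k\ge4$; this is why the method says nothing about $k=3$.

\begin{proposition}\label{prop:product}
If a $k$-scheme of length $T$ exists and $|P|=N$, then there are $N^T$ distinct boxes in $\mathbb R^k$, all containing the origin, in whose hypergraph every edge of $G_P^T$ is a hyperedge of size $2$. Consequently $\chi\ge(N/\alpha(G_P))^T$.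
\end{proposition}

\begin{proof}
For $s\in[k]$ and $\kappa\in\{+,-\}$, order $P^T$ by comparing the vectors
\[
\big(g_1^\kappa(s)(v_1),\dots,g_T^\kappa(s)(v_T)\big)
\]
lexicographically, and let $\rho_s^\kappa(\mathbf v)$ be the rank of $\mathbf v$. Since the functions in $\Sigma$ are injective, this is a linear order: if $j$ is the first level where $\mathbf w$ and $\mathbf z$ differ, then
\begin{equation}\label{eq:lex}
\rho_s^\kappa(\mathbf w)<\rho_s^\kappa(\mathbf z)\iff g_j^\kappa(s)(w_j)<g_j^\kappa(s)(z_j).
\end{equation}
Take the boxes of Lemma~\ref{lem:orders}. Let $\mathbf u\mathbf v$ be an edge of $G_P^T$ at level $r$, named so that $(u_r,v_r)$ is a good pair. We show that it has no intruder in the orthant $\kappa=\kappa_r$. Write $g_j=g_j^\kappa$, $\rho_s=\rho_s^\kappa$, $U=U(g_r)$, $V=V(g_r)$. By \eqref{eq:lex} the maximum in \eqref{eq:intruder} is $\rho_s(\mathbf u)$ for $s\in U$ and $\rho_s(\mathbf v)$ for $s\in V$. An intruder $\mathbf w\ne\mathbf u,\mathbf v$ thus satisfies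
\begin{equation}\label{eq:below}
\rho_s(\mathbf w)<\rho_s(\mathbf u)\ \ (s\in U),\qquad \rho_s(\mathbf w)<\rho_s(\mathbf v)\ \ (s\in V).
\end{equation}
We distinguish cases by the level at which $\mathbf w$ branches off.

\emph{Case 1: $w_i\ne u_i$ for some $i<r$.} Let $j$ be the first such level. Since $u_i=v_i$ for $i<r$, it is the first level where $\mathbf w$ differs from $\mathbf u$ and also the first where it differs from $\mathbf v$. By \eqref{eq:lex} and \eqref{eq:below}, $g_j(s)(w_j)<g_j(s)(u_j)$ for all $s\in U\cup V=[k]$. This is impossible, since $g_j$ splits $[k]$ by (S2).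

In the remaining cases $w_i=u_i=v_i$ for all $i<r$.

\emph{Case 2: $w_r\notin\{u_r,v_r\}$.} Then $g_r(s)(w_r)<g_r(s)(u_r)$ for $s\in U$ and $g_r(s)(w_r)<g_r(s)(v_r)$ for $s\in V$. By (S1) both $-x,-y$ occur on $U$ and both $x,y$ occur on $V$, so $x(u_r)<x(w_r)<x(v_r)$ and $y(u_r)<y(w_r)<y(v_r)$. This contradicts the goodness of $(u_r,v_r)$.

\emph{Case 3: $w_r=u_r$.} As $\mathbf w\ne\mathbf u$, there is a first level $j>r$ with $w_j\ne u_j$, and $g_j(s)(w_j)<g_j(s)(u_j)$ for all $s\in U$. This is impossible, since $g_j$ splits $U$ by (S3).

\emph{Case 4: $w_r=v_r$.} There is a first level $j>r$ with $w_j\ne v_j$, and $g_j(s)(w_j)<g_j(s)(v_j)$ for all $s\in V$, while $g_j$ splits $V$ by (S3).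

So there is no intruder, and $\{B_{\mathbf u},B_{\mathbf v}\}$ is a hyperedge by Lemma~\ref{lem:orders}. The bound on $\chi$ follows from \eqref{eq:ratio} and Lemma~\ref{lem:alpha}.
\end{proof}

\section{Long schemes}\label{sec:long}

We build a scheme from two halves, one for each orthant.

\begin{definition}
A \emph{chain of length $M$} is a sequence $f_1,\dots,f_M$ of patterns onto $\Sigma$ such that $f_j$ splits $U(f_i)$ and $V(f_i)$ whenever $i<j$. A \emph{cap} for the chain is a pattern $f_*$, not necessarily onto, that splits $U(f_i)$ and $V(f_i)$ for all $i$.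
\end{definition}

A chain serves the levels witnessed in one orthant. If the positive levels come first, the negative levels need, in the positive orthant, a pattern that satisfies (S3) with respect to all positive levels; it need not describe a rectangle, so a cap will do, and one cap serves all of them. The positive levels need, in the negative orthant, only the weak condition (S2).

\begin{lemma}\label{lem:glue}
A chain $f_1,\dots,f_M$ with a cap $f_*$ and a chain $f_1',\dots,f'_{M'}$, where $M,M'\ge1$, yield a $k$-scheme of length $M+M'$.
\end{lemma}

\begin{proof}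
For $r\le M$ let $\kappa_r=+$, $g_r^+=f_r$, $g_r^-=f_1$. For $r=M+i$ with $1\le i\le M'$ let $\kappa_r=-$, $g_r^+=f_*$, $g_r^-=f_i'$. Then $g_r^{\kappa_r}$ is a member of a chain, which gives (S1). For (S2) let $j<r$. If $r\le M$, then $g_j^+=f_j$; if $r>M$, then $g_j^-$ is $f_1$ or $f'_{j-M}$. These patterns are onto and hence split $[k]$. For (S3) let $j>r$. If $r\le M$, then $g_j^+$ is $f_j$ or $f_*$, and it splits $U(f_r)$ and $V(f_r)$. If $r=M+i$, then $g_j^-=f'_{j-M}$ with $j-M>i$, and it splits $U(f_i')$ and $V(f_i')$.
\end{proof}

The first construction is the better one in low dimension. It keeps the sets $U(f)$ as small as possible: they are pairs through the direction $1$.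

\begin{lemma}\label{lem:linear}
For $k\ge4$ there is a chain of length $k-2$ with a cap, and hence a $k$-scheme of length $2k-4$.
\end{lemma}

\begin{proof}
We index the chain by $j=2,\dots,k-1$. For $3\le j\le k-1$ let $f_j(1)=-x$, $f_j(j)=-y$, $f_j(s)=x$ for $2\le s<j$, and $f_j(s)=y$ for $s>j$. For $j=2$ this rule would omit $x$, so let $f_2(1)=-x$, $f_2(2)=-y$, $f_2(3)=x$, and $f_2(s)=y$ for $s\ge4$. Let $f_*(1)=f_*(k)=-x$ and $f_*(s)=x$ for $2\le s\le k-1$. For $k=5$:
\[
\begin{array}{ll}
f_2=(-x,-y,x,y,y), & f_3=(-x,x,-y,y,y),\\
f_4=(-x,x,x,-y,y), & f_*=(-x,x,x,x,-x).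
\end{array}
\]
Each $f_j$ is onto: for $j\ge3$ we have $f_j(2)=x$ and $f_j(k)=y$, and $f_2(k)=y$ because $k\ge4$. Also $U(f_j)=\{1,j\}$ and $V(f_j)=\{2,\dots,k\}\setminus\{j\}$.

Let $2\le i<j\le k-1$, so $j\ge3$. On $U(f_i)=\{1,i\}$ the pattern $f_j$ takes the values $-x,x$. The set $V(f_i)$ contains $j$ and $k$, where $f_j$ takes the values $-y,y$. So $f_2,\dots,f_{k-1}$ is a chain. Let $2\le i\le k-1$. On $\{1,i\}$ the pattern $f_*$ takes the values $-x,x$. The set $V(f_i)$ contains $k$, with value $-x$, and an element of $\{2,\dots,k-1\}\setminus\{i\}$, with value $x$; this set is nonempty since $k\ge4$. So $f_*$ is a cap. Apply Lemma~\ref{lem:glue} with this chain in both roles.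
\end{proof}

For $k=4$ the patterns $f_2,f_3$ are the patterns $f,g$ that succeeded in Section~\ref{sec:two}, and the scheme that refutes the conjecture in $\mathbb R^4$ is
\[
\begin{array}{c|c|c|c}
r&\kappa_r&g_r^+&g_r^-\\ \hline
1&+&(-x,-y,x,y)&(-x,-y,x,y)\\
2&+&(-x,x,-y,y)&(-x,-y,x,y)\\
3&-&(-x,x,x,-x)&(-x,-y,x,y)\\
4&-&(-x,x,x,-x)&(-x,x,-y,y)
\end{array}
\]

In high dimension it is better to reserve two directions for $y$ and $-y$, which makes every pattern onto, and to do all the splitting with $\pm x$ on the other $m=k-2$ directions. Such a pattern is determined by the set $A\subseteq[m]$ where it equals $-x$, and the pattern of $B$ splits $A$ and $[m]\setminus A$ exactly when $B$ cuts both sets properly. We therefore look for many pairwise crossing subsets of $[m]$.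

\begin{lemma}\label{lem:exp}
For $k\ge6$ there is a $k$-scheme of length $2M_k-1$.
\end{lemma}

\begin{proof}
Let $m=k-2\ge4$ and let $\mathcal A$ be the family of $\lfloor m/2\rfloor$-element subsets of $[m]$ that contain $1$. Then $|\mathcal A|=\binom{m-1}{\lfloor m/2\rfloor-1}=M_k$, and $M_k\ge m-1\ge3$ since $1\le\lfloor m/2\rfloor-1\le m-2$. For distinct $A,B\in\mathcal A$ the four sets
\[
A\cap B,\qquad A\setminus B,\qquad B\setminus A,\qquad[m]\setminus(A\cup B)
\]
are nonempty. The first contains $1$; the next two are nonempty because $|A|=|B|$ and $A\ne B$; the last because $|A\cup B|\le2\lfloor m/2\rfloor-1<m$.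

Let $f_A(s)=-x$ for $s\in A$, $f_A(s)=x$ for $s\in[m]\setminus A$, $f_A(k-1)=y$ and $f_A(k)=-y$. Then $f_A$ is onto, $U(f_A)\supseteq A$ and $V(f_A)\supseteq[m]\setminus A$. For $B\ne A$ the pattern $f_B$ is $-x$ on $A\cap B$ and $x$ on $A\setminus B$, so it splits $U(f_A)$; it is $-x$ on $B\setminus A$ and $x$ on $[m]\setminus(A\cup B)$, so it splits $V(f_A)$. Hence the $M_k$ patterns $f_A$, in any order, form a chain, and any one of them is a cap for the chain formed by the other $M_k-1$. Lemma~\ref{lem:glue} gives the length $(M_k-1)+M_k$.
\end{proof}

For $k=4,5$ we have $M_k=1$, so $T_k=2k-4$. Lemmas~\ref{lem:linear} and~\ref{lem:exp} thus give a $k$-scheme of length $T_k$ for every $k\ge4$. The second construction is the longer one for $k=8$, where $2M_8-1=2\binom52-1=19$ and $2k-4=12$.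

\section{A planar set with small independence number}\label{sec:planar}

We take random points $(i,Y_i)$ and show that every set $Q$ of $q\approx N/b$ of them contains a good pair. There are up to $(eb)^q$ such sets, so a fixed $Q$ must fail with probability below $(eb)^{-q}$. Pairing neighbors in $Q$ gives about $q$ independent trials. Typically about $b$ other points lie horizontally between the two points of a pair, so the rectangle is likely to be empty only when its height is a fraction about $1/b$ of the total, and a trial succeeds with probability of order $1/b$. One round therefore gives only $\exp(-\Theta(q/b))$. The remedy is to repeat the round inside horizontal strips of heights $1,b^{-1},b^{-2},\dots$. Each round uses a fresh base-$b$ digit of the $Y_i$, and about $\log_bN$ rounds are available before the strips outnumber the points of $Q$.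

\begin{proof}[Proof of Lemma~\ref{lem:planar}]
Let $P=\{(i,Y_i):1\le i\le N\}$ with $Y_1,\dots,Y_N$ independent and uniform in $[0,1)$; they are almost surely distinct. Let $b\ge4$ be an integer, fixed at the end so that $N\ge2b$. The base-$b$ digits $d_{i,j}=\lfloor b^jY_i\rfloor\bmod b$, $j\ge1$, are independent and uniform in $\{0,\dots,b-1\}$. The numbers whose first $j$ digits form a given word $\omega$ make up a half-open interval of length $b^{-j}$, and digit $j+1$ divides it, in increasing order, into $b$ equal subintervals. Let $\mathcal F_j$ be the $\sigma$-field generated by the first $j$ digits of all $Y_i$, and for a word $\omega$ of length $j$ let $I_\omega$ be the set of indices $i$ such that $Y_i$ begins with $\omega$.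

Put $q=\lceil N/b\rceil\ge2$, fix $Q\subseteq[N]$ with $|Q|=q$, and let $J\ge0$ be the largest integer with $b^J\le q/2$.

\emph{One round.} Let $0\le j\le J$ and condition on $\mathcal F_j$; this determines the sets $I_\omega$ for the $b^j$ words of length $j$. In each of them list $Q\cap I_\omega$ in increasing order and pair the first element with the second, the third with the fourth, and so on. The number of pairs is at least
\[
\sum_\omega\frac{|Q\cap I_\omega|-1}{2}=\frac{q-b^j}{2}\ge\frac q4 .
\]
The \emph{gap} of a pair $i<i'$ in $I_\omega$ is $K=\{l\in I_\omega:i<l<i'\}$. The sets $\{i,i'\}\cup K$ of different pairs are disjoint: they lie in different sets $I_\omega$ or in disjoint intervals $[i,i']$. So the gaps have total size at most $N$, and fewer than $q/8$ pairs have a gap larger than $8N/q$. At least $q/8$ pairs are therefore \emph{short}, meaning $|K|\le8N/q\le8b$.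

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.1cm,y=0.55cm]
\fill[gray!20] (1,2) rectangle (6,4);
\draw[gray] (0,1)--(7,1) (0,2)--(7,2) (0,3)--(7,3) (0,4)--(7,4);
\draw[thick] (0,0)--(7,0) (0,5)--(7,5);
\draw[dashed] (1,2.4) rectangle (6,3.6);
\fill (1,2.4) circle (2.2pt) node[left] {$u$};
\fill (6,3.6) circle (2.2pt) node[right] {$v$};
\fill (2,0.6) circle (1.6pt) (3,4.5) circle (1.6pt) (4.2,1.5) circle (1.6pt) (5.2,4.3) circle (1.6pt);
\draw (2.6,-0.7) circle (1.6pt) (4.7,5.7) circle (1.6pt) (0.3,3.4) circle (1.6pt) (6.7,2.4) circle (1.6pt);
\node[right] at (7,2.5) {$d$};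
\node[right] at (7,3.5) {$d+1$};
\node[left] at (0,2.5) {prefix $\omega$};
\end{tikzpicture}
\caption{A successful pair for $b=5$. The strip of heights with prefix $\omega$ is cut into $b$ substrips by the next digit. The points $u,v$ lie in adjacent substrips, and the points of the gap (small, filled) avoid both. Hollow points lie outside the strip or not between $u$ and $v$. The dashed rectangle is empty.}
\label{fig:pair}
\end{figure}

A short pair \emph{succeeds} if for some $d\in\{0,\dots,b-2\}$ we have $d_{i,j+1}=d$, $d_{i',j+1}=d+1$, and $d_{l,j+1}\notin\{d,d+1\}$ for all $l\in K$; see Figure~\ref{fig:pair}. In that case $u=(i,Y_i)$ and $v=(i',Y_{i'})$ form a good pair. Indeed, the numbers that begin with $\omega$ followed by $d$ or $d+1$ form an interval, with $Y_i$ in its lower and $Y_{i'}$ in its upper half, so $Y_i<Y_{i'}$. If $i<l<i'$ and $Y_i\le Y_l\le Y_{i'}$, then $Y_l$ lies in this interval, so $l\in K$ and $d_{l,j+1}\in\{d,d+1\}$, which success excludes.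

The inequality $1-t\ge e^{-2t}$ holds on $[0,\frac12]$, because $1-t-e^{-2t}$ is concave and nonnegative at both endpoints. With $t=2/b\le\frac12$, a short pair succeeds with conditional probability
\[
\frac{b-1}{b^2}\Big(1-\frac2b\Big)^{|K|}\ge\frac3{4b}\Big(1-\frac2b\Big)^{8b}\ge\frac{c_1}{b},\qquad c_1=\tfrac34e^{-32}.
\]
Given $\mathcal F_j$, the successes of different short pairs are independent, because they depend on disjoint sets of digits $d_{l,j+1}$. If $Z_j$ is the event that no short pair succeeds in round $j$, then
\[
\Pr(Z_j\mid\mathcal F_j)\le(1-c_1/b)^{q/8}\le\theta,\qquad\theta=\exp\Big(-\frac{c_1q}{8b}\Big).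
\]

\emph{All rounds.} The events $Z_0,\dots,Z_{j-1}$ involve only the first $j$ digits and so belong to $\mathcal F_j$. Hence $\Pr(Z_0\cap\dots\cap Z_j)\le\theta\Pr(Z_0\cap\dots\cap Z_{j-1})$, and by induction $\Pr(Z_0\cap\dots\cap Z_J)\le\theta^{J+1}$. If the points indexed by $Q$ contain no good pair, all $Z_j$ occur. By the choice of $J$,
\[
J+1>\log_b\frac q2\ge\frac{\ln(N/2b)}{\ln b}.
\]

\emph{Union bound.} The number of sets $Q$ is $\binom Nq\le(eN/q)^q\le(eb)^q\le\exp(2q\ln b)$, as $b\ge e$. The expected number of sets $Q$ without a good pair is thus below $1$ if $2\ln b<c_1(J+1)/(8b)$, and this holds if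
\begin{equation}\label{eq:union}
16\,b(\ln b)^2<c_1\ln(N/2b).
\end{equation}
Take $c=c_1/64$ and $b=\lfloor c\ln N/(\ln\ln N)^2\rfloor$. For large $N$ we have $b\ge4$, $\ln b\le\ln\ln N$ and $2b\le\sqrt N$. Then the left side of \eqref{eq:union} is at most $16c\ln N=\frac{c_1}4\ln N$, and the right side is at least $\frac{c_1}2\ln N$. So with positive probability every $q$-element subset of $P$ contains a good pair, and then $\alpha(G_P)\le q-1<N/b$.
\end{proof}

\section{Proof of the theorem and the corollary}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]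
Let $k\ge4$, $T=T_k$ and $N=\lfloor n^{1/T}\rfloor$ with $n$ large. Apply Proposition~\ref{prop:product} to the set $P$ of Lemma~\ref{lem:planar} and a $k$-scheme of length $T$ from Section~\ref{sec:long}. This gives $N^T\le n$ boxes through the origin whose hyperedges of size $2$ force
\[
\chi\ge(N/\alpha(G_P))^T\ge b(N)^T.
\]
Add $n-N^T$ boxes that are pairwise disjoint and disjoint from all others. The hyperedges of size $2$ are unchanged, so the bound persists.

For large $n$ we have $N\ge n^{1/T}/2\ge n^{1/(2T)}$, so $\ln N\ge\frac{\ln2}{2T}\lg n$. Also $0<\ln\ln N\le\ln\ln n\le\ln\lg n\le\lg\lg n$. Using $\lfloor t\rfloor\ge t/2$ for $t\ge1$,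
\[
b(N)\ge\frac{c\ln N}{2(\ln\ln N)^2}\ge\frac{c\ln2}{4T}\cdot\frac{\lg n}{(\lg\lg n)^2},
\]
and the theorem holds with $c_k=\big(c\ln2/(4T)\big)^T$.
\end{proof}

\begin{remark}
The extra boxes only adjust the cardinality. One may instead add cubes $[-\varepsilon,\varepsilon]^k$ with distinct $\varepsilon\in(0,1)$. They miss the points $p$ of Lemma~\ref{lem:orders}, which have $|p_s|\ge1$, so the bound holds with all $n$ boxes containing the origin.
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
For $h<T_k$ the families of Theorem~\ref{thm:main} satisfy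
\[
\frac{\chi(N_{\mathcal B})}{\lg^hn}\ge c_k\,\frac{(\lg n)^{T_k-h}}{(\lg\lg n)^{2T_k}}\longrightarrow\infty\qquad(n\to\infty).
\]
The value $h=k-1$ is allowed because $T_k\ge2k-4\ge k$ for $k\ge4$. Next, $T_k\ge2M_k-1\ge M_k$. The largest binomial coefficient of order $k-3$ is at least $2^{k-3}/(k-2)$, since the $k-2$ coefficients sum to $2^{k-3}$. If $k$ is even, then $\lfloor k/2\rfloor-2=\lfloor(k-3)/2\rfloor$, so $M_k$ is a largest coefficient. If $k=2q+3$ is odd, with $q\ge1$, then
\[
M_k=\binom{2q}{q-1}=\frac q{q+1}\binom{2q}q\ge\frac12\cdot\frac{2^{k-3}}{k-2}.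
\]
In both cases $M_k\ge2^{k-4}/(k-2)$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{IC} \emph{Intersperse Coloring},
\texttt{https://uwspace.uwaterloo.ca/\allowbreak bitstream/\allowbreak handle/\allowbreak 10012/\allowbreak 3331/\allowbreak thesis.pdf?\allowbreak sequence=1\&\allowbreak isAllowed=y}
\end{thebibliography}
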